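# Boolean $F$-spaces whose spread is smaller than their weight

## 1. A gap between spread and weight

Write $\mathfrak c=2^\omega$. For an infinite cardinal $\kappa$ let $\nu(\kappa)$ be the least cardinal $\nu$ with $2^\nu>\kappa$; since $2^\kappa>\kappa$ we have $\omega\le\nu(\kappa)\le\kappa$. Here is the main theorem.

**Theorem 1 (ZFC).** Let $\kappa=\kappa^\omega\ge 2^{\mathfrak c}$ and $\kappa<\lambda=\lambda^\omega\le 2^{\nu(\kappa)}$. There is a Boolean $F$-space $X$ with
$$\chi(X)=hL(X)=hd(X)=s(X)=\kappa<w(X)=\lambda .$$
For example, $\kappa=2^{\mathfrak c}$ and $\lambda=(2^{\mathfrak c})^+$ are allowed.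

A *Boolean space* is a compact Hausdorff zero-dimensional space, that is, the Stone space of a Boolean algebra. A Tychonoff space is an *$F$-space* if any two disjoint cozero sets are completely separated. The five letters are cardinal functions: the character $\chi(X)=\sup_x\chi(x,X)$, the hereditary Lindelöf number $hL$, the hereditary density $hd$, the spread $s$ (the supremum of the sizes of discrete subspaces), and the weight $w$. For infinite compact Hausdorff $X$,
$$s\le hL\le w,\qquad s\le hd\le w,\qquad \chi\le hL,\qquad \chi\le w. \qquad (1)$$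
The question behind the theorem is whether all five functions coincide on every infinite Boolean $F$-space. Theorem 1 says that they do not, and that ZFC alone proves it.

The hypotheses on cardinals are easy to satisfy. If $\kappa^\omega=\kappa$, then $\kappa\ge 2^\omega=\mathfrak c$. Moreover $\lambda=\kappa^+$ is always allowed: every $f:\omega\to\kappa^+$ is bounded, so $(\kappa^+)^\omega\le\kappa^+\cdot\kappa^\omega=\kappa^+$, and $\kappa^+\le 2^{\nu(\kappa)}$ because $2^{\nu(\kappa)}>\kappa$. Finally $(2^{\mathfrak c})^\omega=2^{\mathfrak c}$, which gives the example.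

Three further theorems complete the picture.

**Theorem 2 (ZFC).** Let $\kappa=\kappa^\omega$ (for example $\kappa=\mathfrak c$) and $\kappa<\lambda=\lambda^\omega\le 2^{\nu(\kappa)}$. There is a Boolean $F$-space $X$ with $\chi(X)=\kappa<hL(X)=hd(X)=s(X)=w(X)=\lambda$; it even has $\lambda$ pairwise disjoint nonempty open sets.

So the equality can also break at the other end: with $\kappa=\mathfrak c$ we get $\chi=\mathfrak c<hL=hd=s=w=\mathfrak c^+$.

A cardinal is an *$\omega$-power* if it has the form $\kappa^\omega$, and $\mu$ is a *strong limit* if $2^\nu<\mu$ for all $\nu<\mu$. A result of van Douwen says that $s(X)$ is never a strong limit cardinal of countable cofinality when $X$ is an infinite Boolean $F$-space; hence under the Singular Cardinal Hypothesis (SCH) $s(X)$ is an $\omega$-power. The next theorem concerns the character.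

**Theorem 3.** For every infinite Boolean $F$-space $X$: $\mathfrak c\le\chi(X)\le w(X)\le 2^{\chi(X)}$ and $\mathrm{cf}(\chi(X))>\omega$. Hence under SCH, $\chi(X)$ is an $\omega$-power. Under GCH, for infinite $\kappa,\lambda$, there is an infinite Boolean $F$-space with $\chi=\kappa$ and $w=\lambda$ if and only if $\mathrm{cf}(\kappa)>\omega$ and $\lambda\in\{\kappa,\kappa^+\}$.

For a linear order $L$ let $B_0(L)$ be the algebra of subsets of $L$ generated by the half-lines $(-\infty,x)$, $x\in L$, and let $X_0(L)$ be the Stone space of the reduced power $B_0(L)^\omega/\mathrm{fin}$ (sequences modulo equality at all but finitely many coordinates). The last theorem is about the hypothesis $\kappa\ge2^{\mathfrak c}$ in Theorem 1.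

**Theorem 4.** (i) If $\omega\le\nu\le\mathfrak c$ and $2^\nu$ is ordered lexicographically, then $s(X_0(2^\nu))\ge2^\nu$. So for $\kappa<2^{\mathfrak c}$ the construction of Theorem 1 can fail.
(ii) It is consistent with ZFC+GCH that there is a Boolean $F$-space with $\chi=hL=hd=s=\mathfrak c=\omega_1<w=\omega_2$.

These theorems leave one case undecided: whether ZFC alone gives a Boolean $F$-space with $s(X)<w(X)$ and $s(X)<2^{\mathfrak c}$. The question answered by Theorem 1 does not need it.

## 2. Working rules for Boolean $F$-spaces, and the case of $\beta\omega$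

We use Stone duality throughout. If $X$ is the Stone space of $A$, its points are the ultrafilters of $A$ and its clopen sets are the elements of $A$; the point $x$ lies in the clopen set $a$ exactly when $a\in x$. A *base* of the ultrafilter $x$ is a set $G\subseteq x$ such that every $a\in x$ lies above some member of $G$. By shrinking neighbourhoods to clopen ones, $\chi(x,X)$ is the least size of a base of $x$. For infinite $X$ the weight is $|A|$: the clopen sets form a base, and each clopen set is a finite union of members of any base of clopen sets (any base can be refined to a base of clopen sets of the same size). For each of our five functions, the value on a topological sum $X\oplus Y$ of infinite spaces is the maximum of the two values.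

Cozero sets in a Boolean space are exactly the countable unions of clopen sets. Indeed $\{f\ne0\}=\bigcup_n\{|f|\ge1/n\}$, and each compact set $\{|f|\ge 1/n\}$ is covered by finitely many clopen subsets of $\{f\neq0\}$; conversely, $\bigcup_nU_n$ is the cozero set of $\sum_n2^{-n}1_{U_n}$. Next, if two sets are completely separated by $f$, then the disjoint compact sets $\{f\le1/3\}$ and $\{f\ge2/3\}$ can be separated by a clopen set. So:

$$\text{A Boolean space is an }F\text{-space iff any two disjoint countable unions of clopen sets are separated by a clopen set.}\qquad(2)$$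

From (2), the topological sum of two Boolean $F$-spaces is a Boolean $F$-space. The space $\omega+1$ (a convergent sequence) is not an $F$-space: the even and the odd integers are disjoint cozero sets with $\omega$ in both closures. In contrast, $\beta\omega$, the Stone space of $\mathcal P(\omega)$, is a Boolean $F$-space, and so is $\omega^*=\beta\omega\setminus\omega$. We compute the five functions on $\beta\omega$ by hand. The tool is used again later.

**Lemma 5.** There is a family $\{A_\xi:\xi<\mathfrak c\}$ of subsets of $\omega$ that is independent: whenever $\xi_1,\dots,\xi_k,\eta_1,\dots,\eta_l$ are indices with no $\xi_i$ equal to an $\eta_j$, the set $\bigcap_iA_{\xi_i}\setminus\bigcup_jA_{\eta_j}$ is infinite.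

**Proof.** Work on the countable set $Q$ of pairs $(F,\mathcal F)$ with $F\subseteq\omega$ finite and $\mathcal F\subseteq\mathcal P(F)$. For $Z\subseteq\omega$ let $A_Z=\{(F,\mathcal F)\in Q:Z\cap F\in\mathcal F\}$. Given $Z_1,\dots,Z_k$ and $Z_1',\dots,Z'_l$ with no $Z_i$ equal to a $Z_j'$, for every finite $F$ containing a suitable finite set we have $Z_i\cap F\ne Z_j'\cap F$ for all $i,j$. With $\mathcal F=\{Z_i\cap F:i\le k\}$, the pair $(F,\mathcal F)$ lies in every $A_{Z_i}$ and in no $A_{Z_j'}$. There are infinitely many such $F$. $\square$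

**Proposition 6.** $\chi(\beta\omega)=hL(\beta\omega)=hd(\beta\omega)=s(\beta\omega)=w(\beta\omega)=\mathfrak c$. In fact some point of $\beta\omega$ has character $\mathfrak c$ (Pospíšil's theorem).

**Proof.** The weight is $|\mathcal P(\omega)|=\mathfrak c$. By (1) we need $s\ge\mathfrak c$ and a point of character $\ge\mathfrak c$. Let $\{A_\xi:\xi<\mathfrak c\}$ be as in Lemma 5. For each $\xi$ choose an ultrafilter $p_\xi$ with $A_\xi\in p_\xi$ and $A_\eta\notin p_\xi$ for all $\eta\ne\xi$; independence gives the finite intersection property. Then $\{p_\xi\}$ is discrete of size $\mathfrak c$.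

For the character, consider the family of all sets $A_\xi$ together with all $\omega\setminus B$ such that $B\subseteq A_\xi$ for infinitely many $\xi$. It has the finite intersection property: given $\xi_1,\dots,\xi_k$ and $B_1,\dots,B_l$, choose $\eta_j\notin\{\xi_1,\dots,\xi_k\}$ with $B_j\subseteq A_{\eta_j}$; then $\bigcap_iA_{\xi_i}\setminus\bigcup_jB_j\supseteq\bigcap_iA_{\xi_i}\setminus\bigcup_jA_{\eta_j}\neq\emptyset$. Let $p$ be an ultrafilter containing the family, and suppose that $G$ is a base of $p$ with $|G|<\mathfrak c$. For each $\xi$ choose $g_\xi\in G$ with $g_\xi\subseteq A_\xi$. Some $g\in G$ is $g_\xi$ for infinitely many $\xi$, since otherwise $\mathfrak c\le|G|\cdot\omega<\mathfrak c$. Then $\omega\setminus g\in p$, a contradiction. $\square$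

So $\beta\omega$ shows no gap. To find one, we first drop the $F$-space condition.

## 3. The interval space of a linear order

**Definition.** A *$\kappa$-pair* is $(L,D)$ where $L$ is an infinite linear order, $D\subseteq L$, $|D|\le\kappa$, and whenever $x<y$ in $L$ there is $d\in D$ with $x<d\le y$.

For example, $(\mathbb R,\mathbb Q)$ is an $\omega$-pair. The order $\omega_1$ does not occur in any $\omega$-pair: applied to $x<x+1$, the condition puts every successor ordinal into $D$.

**Lemma 7.** If $\kappa\le\lambda\le2^{\nu(\kappa)}$, there is a $\kappa$-pair $(L,D)$ with $|L|=\lambda$.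

**Proof.** Let $\nu=\nu(\kappa)$, order $2^\nu$ lexicographically, and let $D$ be the set of eventually zero sequences. For $\delta<\nu$ we have $2^{|\delta|}\le\kappa$ by the choice of $\nu$, so $|D|\le\sum_{\delta<\nu}2^{|\delta|}\le\nu\cdot\kappa=\kappa$. Let $f<g$ first differ at $\delta$, so $f(\delta)=0$ and $g(\delta)=1$. Let $d$ agree with $g$ on $\delta+1$ and be $0$ afterwards. Then $d\in D$ and $f<d\le g$. Now take any $L$ with $D\subseteq L\subseteq2^\nu$ and $|L|=\lambda$. $\square$

We also need a combinatorial form of "$hL>\kappa$" and "$hd>\kappa$".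

**Lemma 8.** Let $X$ be a Boolean space. If $hL(X)>\kappa$, there are points $x_\alpha$ and clopen sets $a_\alpha\ni x_\alpha$ ($\alpha<\kappa^+$) with

(R) $x_\beta\notin a_\alpha$ for all $\alpha<\beta$.

If $hd(X)>\kappa$, there are such $x_\alpha,a_\alpha$ with

(Lf) $x_\alpha\notin a_\beta$ for all $\alpha<\beta$.

**Proof.** If $hL(X)>\kappa$, some $Y\subseteq X$ is covered by a family of open sets of $X$ no $\le\kappa$ of which cover $Y$. Replacing the family by all clopen sets contained in one of its members, we may take it to consist of clopen sets. Recursively pick $x_\alpha\in Y\setminus\bigcup_{\beta<\alpha}a_\beta$ and a member $a_\alpha\ni x_\alpha$ of the family. If $hd(X)>\kappa$, some $Y\subseteq X$ has density $>\kappa$. Recursively pick $x_\alpha\in Y$ outside the closure of $\{x_\beta:\beta<\alpha\}$ and a clopen $a_\alpha\ni x_\alpha$ missing this set. $\square$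

If $(x_\alpha,a_\alpha)$ satisfies (R) or (Lf), this survives passing to a subsequence of length $\kappa^+$ and shrinking $a_\alpha$ to a smaller clopen neighbourhood of $x_\alpha$.

**Proposition 9.** Let $(L,D)$ be a $\kappa$-pair and let $Z$ be the Stone space of $B_0(L)$. Then $\chi(Z),hL(Z),hd(Z),s(Z)\le\kappa$, while $w(Z)=|L|$.

**Proof.** *Step 1: monotone sequences in $L$ are short.* This is the only use of $D$ for the character. If $(e^\alpha)_{\alpha<\kappa^+}$ were strictly increasing, choose $d^\alpha\in D$ with $e^\alpha<d^\alpha\le e^{\alpha+1}$; the $d^\alpha$ are strictly increasing, so distinct, contradicting $|D|\le\kappa$. The decreasing case is symmetric. Hence every subset of $L$ has a cofinal and a coinitial subset of size $\le\kappa$.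

*Step 2: characters.* Let $z\in Z$, $R=\{e\in L:(-\infty,e)\in z\}$ and $P=L\setminus R=\{e:[e,\infty)\in z\}$. Take $C\subseteq R$ coinitial in $R$ and $K\subseteq P$ cofinal in $P$, both of size $\le\kappa$. Every element of $B_0(L)$ is a finite disjoint union of sets of the form $L$, $(-\infty,v)$, $[u,\infty)$, $[u,v)$, so every element of $z$ contains a set of this form in $z$. If it is $[u,v)$, then $u\in P$ and $v\in R$; choose $k\in K$, $k\ge u$, and $c\in C$, $c\le v$. Then $[k,\infty)\cap(-\infty,c)\in z$ is contained in $[u,v)$. The other forms are similar. So finite intersections of the sets $(-\infty,c)$, $c\in C$, and $[k,\infty)$, $k\in K$, form a base of $z$ (together with $L$).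

*Step 3: $hL$ and $hd$.* Suppose $(x_\alpha,a_\alpha)_{\alpha<\kappa^+}$ satisfies (R) or (Lf). Shrink $a_\alpha$ to one of the four forms, and thin out so that the form is constant. The form $L$ is impossible. In the form $[u_\alpha,v_\alpha)$ two endpoints vary, and we reduce to one: choose $d_\alpha\in D$ with $u_\alpha<d_\alpha\le v_\alpha$, thin out so that $d_\alpha=d$ is constant and the $x_\alpha$ all contain $(-\infty,d)$ or all contain $[d,\infty)$. Intersecting, we may assume $a_\alpha=[u_\alpha,d)$ for all $\alpha$, or $a_\alpha=[d,v_\alpha)$ for all $\alpha$. Consider $a_\alpha=[u_\alpha,d)$. If $a_\alpha\notin x_\beta$ then $u_\beta<u_\alpha$, since $u_\alpha\le u_\beta$ would give $x_\beta\ni[u_\beta,d)\subseteq[u_\alpha,d)$. So (R) makes $(u_\alpha)$ strictly decreasing and (Lf) makes it strictly increasing; both contradict Step 1. The forms $[d,v_\alpha)$, $(-\infty,v_\alpha)$ and $[u_\alpha,\infty)$ are treated in the same way. Finally $s\le hL$, and $w(Z)=|B_0(L)|=|L|$. $\square$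

With $\kappa=\omega$ and $L=2^\omega$ we get a Boolean space with $\chi=hL=hd=s=\omega<w=\mathfrak c$. It is not an $F$-space: as an infinite compact space it has a nonisolated point, that point has a countable base, so it is the limit of a nontrivial sequence; and we will see in Section 9 that an infinite Boolean $F$-space has no such point. The task is to keep the gap while making the space an $F$-space.

## 4. Reduced powers, and where the interval argument stops

**Lemma 10.** Let $B$ be a Boolean algebra and $A=B^\omega/\mathrm{fin}$. The Stone space of $A$ is an $F$-space. If $B$ is infinite, then $|A|=|B|^\omega$.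

**Proof.** Write $[a]$ for the class of $a\in B^\omega$. By (2) we must show: if $[u_i]\wedge[v_j]=0$ for all $i,j<\omega$, then some $[w]$ satisfies $[u_i]\le[w]$ and $[w]\wedge[v_j]=0$ for all $i,j$. For each $k$ only finitely many pairs $i,j\le k$ are involved, so we can choose $m_0<m_1<\cdots$ such that $u_i(n)\wedge v_j(n)=0$ whenever $i,j\le k$ and $n\ge m_k$. Put $w(n)=\bigvee_{i\le k}u_i(n)$ for $m_k\le n<m_{k+1}$, and $w(n)=0$ for $n<m_0$. If $n\ge m_i$, then $n\in[m_k,m_{k+1})$ for some $k\ge i$, so $u_i(n)\le w(n)$. If $n\ge m_j$, then $n\in[m_k,m_{k+1})$ with $k\ge j$, and $w(n)\wedge v_j(n)=\bigvee_{i\le k}(u_i(n)\wedge v_j(n))=0$.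

For the size: each class has $|B|$ members, so $|A|\cdot|B|=|B|^\omega$; the constant sequences give $|A|\ge|B|$, hence $|A|=|B|^\omega$. $\square$

**Definition.** Let $B_1(L)$ be the algebra of subsets of $L$ generated by the half-lines $(-\infty,x)$ and the singletons $\{x\}$, $x\in L$. For $\iota\in\{0,1\}$ put $A_\iota=B_\iota(L)^\omega/\mathrm{fin}$, and let $X_\iota(L)$ be its Stone space.

By Lemma 10, $X_\iota(L)$ is a Boolean $F$-space, and since $|B_\iota(L)|=|L|$,
$$w(X_\iota(L))=|L|^\omega. \qquad (3)$$

Now try to repeat the proof of Proposition 9 for $X_0(L)$. Two things go wrong.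

First, an element $[a]$ is a sequence of finite unions of intervals, and the number of endpoints of $a(n)$ may grow with $n$. We can no longer shrink to one interval and cut by one $d\in D$. The remedy is to cut each $a(n)$ by finitely many points of $D$ so that each piece contains one endpoint. A whole cutting pattern is then a countable sequence of data from $D$, and there are $\kappa^\omega$ of these; this is why we assume $\kappa^\omega=\kappa$.

Second, in Step 3 the points $x_\alpha$ selected a common piece, $(-\infty,d)$ or $[d,\infty)$, and then two endpoints were compared in the line $L$. In the reduced power there are infinitely many pieces $s$, and a point $x$ selects not a piece but an ultrafilter $q$ on the countable set of all pieces. Two sequences of endpoints $e,e'$ have to be compared modulo $q$. For a single point $x$ this is no problem, so characters can be handled. But in the proof for $hL$ and $hd$ there are $\kappa^+$ points $x_\alpha$, and if they select different ultrafilters $q_\alpha$, there is no single linear preorder in which all the endpoint sequences form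 a monotone sequence. A countable set carries at most $2^{2^\omega}=2^{\mathfrak c}$ ultrafilters, so when $\kappa\ge2^{\mathfrak c}$ we can thin out until $q_\alpha$ is constant. That is the idea. Theorem 4(i) shows that the obstacle is real when $\kappa<2^{\mathfrak c}$.

## 5. Frames: one endpoint in each piece

From here through Section 7, fix $\kappa=\kappa^\omega$ and a $\kappa$-pair $(L,D)$.

**Definition.** A *$D$-partition* is a partition of $L$ into nonempty sets $(-\infty,d_1),[d_1,d_2),\dots,[d_{k-1},\infty)$ with $k\ge1$ and $d_1<\dots<d_{k-1}$ in $D$ (for $k=1$ it is $\{L\}$). A *frame* $\sigma$ is a sequence of $D$-partitions $\{J_{(n,i)}:i<k(n)\}$, $n<\omega$, listed in increasing order. Put $S=S_\sigma=\{(n,i):i<k(n)\}$, a countably infinite set, and $E_\sigma=\prod_{s\in S}J_s$.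

There are at most $\kappa$ $D$-partitions, hence at most $\kappa^\omega=\kappa$ frames. An element $e\in E_\sigma$ marks one point $e_s$ in each piece $J_s$; write $J_s^{<e}=J_s\cap(-\infty,e_s)$, and similarly $J_s^{\ge e}$, $J_s^{>e}$.

For instance, in $(\mathbb R,\mathbb Q)$ let $a(n)=[\sqrt2,\pi)$. Cutting at $2\in\mathbb Q$ gives $J_{(n,0)}=(-\infty,2)$, $J_{(n,1)}=[2,\infty)$. With $e_{(n,0)}=\sqrt2$ and $e_{(n,1)}=\pi$ we get $a(n)\cap J_{(n,0)}=J_{(n,0)}^{\ge e}$ and $a(n)\cap J_{(n,1)}=J_{(n,1)}^{<e}$: one endpoint in each piece.

For $T\subseteq S$ and sets $V_s\subseteq J_s$ in $B_\iota(L)$, let $\langle V_s:s\in T\rangle\in A_\iota$ be the class of $n\mapsto\bigcup_{(n,i)\in T}V_{(n,i)}$. Since for fixed $n$ the pieces $J_{(n,i)}$ are disjoint,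
$$\langle V_s:s\in T\rangle\wedge\langle V'_s:s\in T'\rangle=\langle V_s\cap V_s':s\in T\cap T'\rangle, \qquad (4)$$
and $\langle V_s:s\in T\rangle\le\langle V'_s:s\in T'\rangle$ if $T\subseteq T'$ and $V_s\subseteq V'_s$ for $s\in T$. Put $J_T=\langle J_s:s\in T\rangle$. Because the pieces partition $L$, we have $J_S=1$, $J_{S\setminus T}=-J_T$ and, by (4), $J_T\wedge J_{T'}=J_{T\cap T'}$. So $T\mapsto J_T$ is a homomorphism $\mathcal P(S)\to A_\iota$, and for each ultrafilter $x$ on $A_\iota$
$$q_x^\sigma=\{T\subseteq S:J_T\in x\} \qquad (5)$$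
is an ultrafilter on $S$.

**Lemma 11.** For every $a\in B_1(L)^\omega$ there are a frame $\sigma$ and $e\in E_\sigma$ such that for every $s=(n,i)\in S_\sigma$ the set $a(n)\cap J_s$ is a union of some of $J_s^{<e},\{e_s\},J_s^{>e}$. If $a\in B_0(L)^\omega$, one can arrange that $a(n)\cap J_s$ is a union of some of $J_s^{<e},J_s^{\ge e}$.

**Proof.** Fix $n$. Only finitely many generators are needed to write $a(n)$; let $e_0<\dots<e_{k-1}$ be the points of $L$ occurring in them (add an arbitrary point if there is none). Then $a(n)$ is a union of some of the sets $\{e_i\}$, $(-\infty,e_0)$, $(e_i,e_{i+1})$, $(e_{k-1},\infty)$; in the case of $B_0$, it is a union of some of $(-\infty,e_0)$, $[e_i,e_{i+1})$, $[e_{k-1},\infty)$. For $1\le i<k$ choose $d_i\in D$ with $e_{i-1}<d_i\le e_i$. Then $d_i\le e_i<d_{i+1}$, so the $d_i$ increase strictly, and the sets $J_0=(-\infty,d_1)$, $J_i=[d_i,d_{i+1})$, $J_{k-1}=[d_{k-1},\infty)$ (only $J_0=L$ if $k=1$) satisfy $e_i\in J_i$; in particular they are nonempty. A point of $J_i$ below $e_i$ is $\ge d_i>e_{i-1}$ (if $i\ge1$), and a point of $J_i$ above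 $e_i$ is $<d_{i+1}\le e_{i+1}$ (if $i<k-1$). So $\{x\in J_i:x<e_i\}$ lies inside one of the sets of which $a(n)$ is built, and so does $\{x\in J_i:x>e_i\}$; each is contained in $a(n)$ or disjoint from it. In the case of $B_0$ the same holds for $\{x\in J_i:x\ge e_i\}\subseteq[e_i,e_{i+1})$ (or $[e_{k-1},\infty)$). Put $J_{(n,i)}=J_i$, $e_{(n,i)}=e_i$, and do this for every $n$. $\square$

**Definition.** For an ultrafilter $q$ on $S_\sigma$ and $e,e'\in E_\sigma$ write $e<_qe'$ if $\{s:e_s<e_s'\}\in q$ and $e\le_qe'$ if $\{s:e_s\le e'_s\}\in q$.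

This is a linear preorder on $E_\sigma$, and $e<_qe'$ holds exactly when $e'\le_qe$ fails. The next lemma is Step 1 of Proposition 9 modulo an ultrafilter.

**Lemma 12.** For every frame $\sigma$ and every ultrafilter $q$ on $S_\sigma$, $E_\sigma$ has no strictly $<_q$-increasing and no strictly $<_q$-decreasing sequence of length $\kappa^+$. Hence every subset of $E_\sigma$ has a $\le_q$-cofinal and a $\le_q$-coinitial subset of size $\le\kappa$.

**Proof.** Fix $d^0\in E_\sigma$ and let $\Delta$ be the set of $d\in E_\sigma$ with $d_s\in D\cup\{d^0_s\}$ for all $s$. Then $|\Delta|\le\kappa^\omega=\kappa$. If $e<_qe'$, there is $d\in\Delta$ with $e<_qd\le_qe'$: where $e_s<e_s'$, choose $d_s\in D$ with $e_s<d_s\le e'_s$, which lies in $J_s$ because $J_s$ is convex; elsewhere put $d_s=d_s^0$.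

Let $(e^\alpha)_{\alpha<\kappa^+}$ be strictly increasing. Choose $d^\alpha\in\Delta$ with $e^\alpha<_qd^\alpha\le_qe^{\alpha+1}$. For $\alpha<\beta$ we have $d^\alpha\le_qe^{\alpha+1}\le_qe^\beta<_qd^\beta$, so the $d^\alpha$ are distinct, contradicting $|\Delta|\le\kappa$. If the sequence is strictly decreasing, choose $d^\alpha\in\Delta$ with $e^{\alpha+1}<_qd^\alpha\le_qe^\alpha$; for $\alpha<\beta$, $d^\beta\le_qe^\beta\le_qe^{\alpha+1}<_qd^\alpha$, the same contradiction. For the last claim, a linear preorder has a cofinal strictly increasing sequence of length its cofinality (a single point if there is a largest element, nothing if it is empty), and this length is $\le\kappa$; similarly for coinitiality. $\square$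

## 6. Every ultrafilter on $A_\iota$ has a base of size $\kappa$

**Proposition 13.** $\chi(X_\iota(L))\le\kappa$ for $\iota=0,1$.

**Proof.** Let $x$ be an ultrafilter on $A_\iota$. For a frame $\sigma$ and $e\in E_\sigma$ put $\mathrm l(e)=\langle J_s^{<e}:s\in S\rangle$. If $\iota=0$, put $\mathrm r(e)=\langle J_s^{\ge e}:s\in S\rangle$. If $\iota=1$, put $\mathrm p(e)=\langle\{e_s\}:s\in S\rangle$ and $\mathrm r(e)=\langle J_s^{>e}:s\in S\rangle$. These two (three) elements partition $1$, so $x$ contains exactly one of them.

**Step 1. Dispose of points concentrated on marked points.** Suppose $\iota=1$ and $\mathrm p(e)\in x$ for some $\sigma$ and $e$. If $[a]\le\mathrm p(e)$, then for almost all $n$ the set $a(n)$ is contained in $\{e_{(n,i)}:i<k(n)\}$, so $[a]=\langle\{e_s\}:s\in T\rangle$ for some $T\subseteq S$. Hence there are at most $\mathfrak c\le\kappa$ elements below $\mathrm p(e)$, and those that belong to $x$ form a base of $x$.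

**Step 2. Collect $\kappa$ candidates for a base in the remaining case.** Now for every $\sigma$ the set $E_\sigma$ is the disjoint union of $R_\sigma=\{e:\mathrm l(e)\in x\}$ and $P_\sigma=\{e:\mathrm r(e)\in x\}$. Let $q=q_x^\sigma$. By Lemma 12 choose $C_\sigma\subseteq R_\sigma$ that is $\le_q$-coinitial in $R_\sigma$ and $K_\sigma\subseteq P_\sigma$ that is $\le_q$-cofinal in $P_\sigma$, both of size $\le\kappa$. Put
$$G=\bigcup_\sigma\Big(\{\mathrm l(e):e\in C_\sigma\}\cup\{\mathrm r(e):e\in K_\sigma\}\cup\{J_T:T\in q_x^\sigma\}\Big)\subseteq x .$$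
There are at most $\kappa$ frames, and each contributes at most $\kappa+\kappa+\mathfrak c=\kappa$ elements, so $|G|\le\kappa$.

**Step 3. Finite meets from $G$ form a base.** Let $[a]\in x$ and take $\sigma,e$ from Lemma 11; put $q=q^\sigma_x$. Suppose first that $e\in R_\sigma$. Let $T_0=\{s=(n,i):J_s^{<e}\subseteq a(n)\}$. For $s\notin T_0$, Lemma 11 gives $a(n)\cap J_s^{<e}=\emptyset$. Hence
$$[a]\wedge\mathrm l(e)=\langle J_s^{<e}:s\in T_0\rangle\in x .$$
This element is below $J_{T_0}$, so $T_0\in q$. Pick $e'\in C_\sigma$ with $e'\le_qe$, so that $T_1=\{s:e_s'\le e_s\}\in q$. By (4),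
$$\mathrm l(e')\wedge J_{T_0\cap T_1}=\langle J_s^{<e'}:s\in T_0\cap T_1\rangle\le\langle J_s^{<e}:s\in T_0\rangle\le[a],$$
and the left side is a meet of two members of $G$. Suppose now that $e\in P_\sigma$. Write $J_s^{r,e}$ for $J_s^{\ge e}$ if $\iota=0$ and for $J_s^{>e}$ if $\iota=1$. With $T_0=\{s=(n,i):J_s^{r,e}\subseteq a(n)\}$ we get in the same way $[a]\wedge\mathrm r(e)=\langle J_s^{r,e}:s\in T_0\rangle\in x$ and $T_0\in q$. Pick $e'\in K_\sigma$ with $e\le_qe'$ and let $T_1=\{s:e_s\le e'_s\}\in q$. For $s\in T_1$ we have $J_s^{r,e'}\subseteq J_s^{r,e}$, so $\mathrm r(e')\wedge J_{T_0\cap T_1}\le[a]$. $\square$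

## 7. Separated sequences in $X_0(L)$ when $\kappa\ge2^{\mathfrak c}$

**Proposition 14.** If $\kappa\ge2^{\mathfrak c}$, then $hL(X_0(L))\le\kappa$ and $hd(X_0(L))\le\kappa$, hence $s(X_0(L))\le\kappa$.

**Proof.** By Lemma 8 it suffices to refute the existence of points $x_\alpha$ and clopen sets $[a_\alpha]\in x_\alpha$ ($\alpha<\kappa^+$) satisfying (R) or (Lf).

**Step 1. Make the frame, the pattern and the ultrafilter constant.** By Lemma 11 choose $\sigma_\alpha$, $e^\alpha\in E_{\sigma_\alpha}$ and a pattern $\pi_\alpha:S_{\sigma_\alpha}\to\mathcal P(\{<,\ge\})$ such that for $s=(n,i)$ the set $a_\alpha(n)\cap J_s$ is the union of those among the pieces $J_s^{<e^\alpha},J_s^{\ge e^\alpha}$ that are named by $\pi_\alpha(s)$. There are at most $\kappa$ frames, at most $\mathfrak c\le\kappa$ patterns on a given frame, and at most $2^{\mathfrak c}\le\kappa$ ultrafilters on a countable set. As $\kappa^+$ is regular, we may thin out and reindex so that $\sigma_\alpha=\sigma$, $\pi_\alpha=\pi$ and $q_{x_\alpha}^\sigma=q$ do not depend on $\alpha$. This is the only use of $\kappa\ge2^{\mathfrak c}$.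

**Step 2. Fix the part of the pattern that the points see.** The map $\pi$ splits $S$ into four sets, and exactly one of them is in $q$: there is $\tau$ with $\Pi=\{s:\pi(s)=\tau\}\in q$. Then $J_\Pi\in x_\alpha$ for all $\alpha$.

**Step 3. Rule out each $\tau$.**
If $\tau=\emptyset$, then $[a_\alpha]\wedge J_\Pi=0$, although both belong to $x_\alpha$.
If $\tau=\{<,\ge\}$, then $J_\Pi\le[a_\alpha]$, so $[a_\alpha]\in x_\beta$ for all $\alpha,\beta$, contradicting (R) and (Lf).
Let $\tau=\{<\}$. We claim that $[a_\alpha]\notin x_\beta$ implies $e^\alpha<_qe^\beta$. Otherwise $T=\{s:e^\beta_s\le e^\alpha_s\}\in q$, and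
$$[a_\beta]\wedge J_{\Pi\cap T}=\langle J_s^{<e^\beta}:s\in\Pi\cap T\rangle\le\langle J_s^{<e^\alpha}:s\in\Pi\cap T\rangle\le[a_\alpha].\qquad(6)$$
Since $[a_\beta]$ and $J_{\Pi\cap T}$ are in $x_\beta$, so is $[a_\alpha]$, a contradiction. Now under (R) we have $[a_\alpha]\notin x_\beta$ for $\alpha<\beta$, so $(e^\alpha)$ is strictly $<_q$-increasing. Under (Lf) we have $[a_\beta]\notin x_\alpha$ for $\alpha<\beta$, so $e^\beta<_qe^\alpha$ and $(e^\alpha)$ is strictly $<_q$-decreasing. Both contradict Lemma 12.
Let $\tau=\{\ge\}$. Here $[a_\alpha]\notin x_\beta$ implies $e^\beta<_qe^\alpha$: otherwise $T=\{s:e_s^\alpha\le e_s^\beta\}\in q$ and $[a_\beta]\wedge J_{\Pi\cap T}=\langle J_s^{\ge e^\beta}:s\in\Pi\cap T\rangle\le[a_\alpha]$. So (R) gives a strictly decreasing and (Lf) a strictly increasing sequence of length $\kappa^+$, contradicting Lemma 12.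

Finally $s\le hL$ by (1). $\square$

## 8. Reaching the exact value $\kappa$, and the proofs of Theorems 1 and 2

The propositions give upper bounds only. We add a summand on which all five functions equal $\kappa$.

**Lemma 15.** Let $\kappa=\kappa^\omega$, let $\mathrm{Fr}(\kappa)$ be the free Boolean algebra on generators $g_i$, $i<\kappa$, and let $Y_\kappa$ be the Stone space of $\mathrm{Fr}(\kappa)^\omega/\mathrm{fin}$. Then $Y_\kappa$ is a Boolean $F$-space with $\chi=hL=hd=s=w=\kappa$.

**Proof.** By Lemma 10, $Y_\kappa$ is a Boolean $F$-space with $w(Y_\kappa)=\kappa^\omega=\kappa$. By (1) it remains to show $\chi\ge\kappa$ and $s\ge\kappa$.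

**Step 1. Every point $y$ has character $\ge\kappa$.** Suppose $y$ has a base of size $\theta<\kappa$. Choose representatives of its members; together they involve at most $\theta\cdot\omega<\kappa$ generators (recall $\kappa\ge\mathfrak c>\omega$). Let $g_i$ be a generator that is not involved, and let $u\in\{g_i,-g_i\}$ be such that the class $[u]$ of the constant sequence is in $y$. Some base element $[b]$ is $\le[u]$, and $[b]\ne0$. So $b(n)\le u$ for almost all $n$ and $b(n)\neq0$ for infinitely many $n$; pick $n$ with $0\ne b(n)\le u$. But $b(n)$ lies in the subalgebra generated by the generators other than $g_i$, so $b(n)\wedge-u\ne0$ by freeness, a contradiction.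

**Step 2. $s(Y_\kappa)\ge\kappa$.** The constant sequences embed $\mathrm{Fr}(\kappa)$ into $\mathrm{Fr}(\kappa)^\omega/\mathrm{fin}$, so dually $Y_\kappa$ maps continuously onto $2^\kappa$. In $2^\kappa$ the characteristic functions of singletons form a discrete subspace of size $\kappa$. Choose one preimage of each; the preimages of the isolating open sets show that these points form a discrete subspace of $Y_\kappa$. $\square$

**Proof of Theorem 1.** Let $\kappa,\lambda$ be as in the theorem. By Lemma 7 take a $\kappa$-pair with $|L|=\lambda$, and let $X=X_0(L)\oplus Y_\kappa$, a Boolean $F$-space. By Propositions 13 and 14, $\chi,hL,hd,s\le\kappa$ on $X_0(L)$, while all four equal $\kappa$ on $Y_\kappa$ by Lemma 15. So all four equal $\kappa$ on $X$. By (3), $w(X)=\max(\lambda^\omega,\kappa)=\lambda>\kappa$. $\square$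

Hence, in ZFC, not every infinite Boolean $F$-space satisfies $\chi=hL=hd=s=w$.

**Proof of Theorem 2.** Take a $\kappa$-pair with $|L|=\lambda$ and let $X=X_1(L)\oplus Y_\kappa$. By Proposition 13 (which needs only $\kappa=\kappa^\omega$) and Lemma 15, $\chi(X)=\kappa$. For $l\in L$ let $c_l$ be the class of the constant sequence $\{l\}$. The $c_l$ are $\lambda$ pairwise disjoint nonzero elements, that is, $\lambda$ pairwise disjoint nonempty clopen sets. Picking a point in each shows that $X$ has a discrete subspace of size $\lambda$, so $s(X)\ge\lambda$. Since $w(X)=\max(\lambda^\omega,\kappa)=\lambda$, (1) gives $s=hL=hd=w=\lambda$. $\square$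

## 9. Which characters occur: proof of Theorem 3

**Lemma 16.** Let $(y_n)_{n<\omega}$ be distinct points of a Boolean space $X$. There are $n_0<n_1<\cdots$ and pairwise disjoint clopen sets $U_k\ni y_{n_k}$.

**Proof.** Let $p$ be an accumulation point of $\{y_n:n<\omega\}$, so every neighbourhood of $p$ contains infinitely many $y_n$. Suppose $n_j,U_j$ are chosen for $j<k$ with $p\notin U_j$. Then $X\setminus\bigcup_{j<k}U_j$ is a neighbourhood of $p$; pick in it a point $y_{n_k}\neq p$ with $n_k$ larger than the earlier indices, and a clopen $U_k\ni y_{n_k}$ inside it with $p\notin U_k$. $\square$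

**Proof of Theorem 3.** Let $X$ be an infinite Boolean $F$-space.

**Step 1. $X$ contains $\beta\omega$, so $\chi(X)\ge\mathfrak c$.** By Lemma 16 there are points $x_n$ with pairwise disjoint clopen neighbourhoods $U_n$. For $T\subseteq\omega$ the disjoint cozero sets $\bigcup_{n\in T}U_n$ and $\bigcup_{n\notin T}U_n$ have disjoint closures by (2). Extend $n\mapsto x_n$ to a continuous map $f:\beta\omega\to X$. If $p\neq p'$, pick $T\in p\setminus p'$; then $f(p)\in\overline{\{x_n:n\in T\}}$ and $f(p')\in\overline{\{x_n:n\notin T\}}$, so $f(p)\ne f(p')$. Thus $f$ is a homeomorphism onto a subspace of $X$. Characters do not increase when we pass to subspaces, so $\chi(X)\ge\mathfrak c$ by Proposition 6.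

**Step 2. $\chi(X)\le w(X)\le2^{\chi(X)}$.** The first inequality is in (1). By Arhangel'skii's theorem $|X|\le2^{\chi(X)}$ for compact Hausdorff $X$. Also $w(X)\le|X|$: for each pair of distinct points choose a clopen set separating it; the algebra generated by these at most $|X|$ clopen sets separates points, so by compactness it contains every clopen set.

**Step 3. Every nonisolated point $x$ satisfies $\mathrm{cf}(\chi(x,X))>\omega$.** Let $\mu=\chi(x,X)$, which is infinite, and suppose $\mathrm{cf}(\mu)=\omega$. Let $\{b_i:i<\mu\}$ be a clopen local base at $x$, write $\mu=\bigcup_nM_n$ with $M_n$ increasing and $|M_n|<\mu$, and let $F_n=\bigcap_{i\in M_n}b_i$. We have $F_n\neq\{x\}$. Otherwise, by compactness, the finite intersections of $\{b_i:i\in M_n\}$ form a local base at $x$; if $M_n$ is infinite, this local base has size $|M_n|<\mu$, which is impossible, and if $M_n$ is finite, then $\{x\}=F_n$ is clopen, which is also impossible. Pick $x_n\in F_n\setminus\{x\}$. Each $b_i$ contains $x_n$ for all large $n$, so $x_n\to x$. Each value is taken only finitely often, so we may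 pass to a subsequence of distinct points, and by Lemma 16 to a further one with pairwise disjoint clopen $U_n\ni x_n$. Then $\bigcup_nU_{2n}$ and $\bigcup_nU_{2n+1}$ are disjoint cozero sets with $x$ in both closures, contradicting (2).

In particular no nontrivial sequence converges in $X$, by the last two sentences; this is the fact used at the end of Section 3.

**Step 4. $\mathrm{cf}(\chi(X))>\omega$.** The supremum $\chi(X)$ might not be attained, so Step 3 is not enough. Suppose $\mu=\chi(X)$ has $\mathrm{cf}(\mu)=\omega$. As $\mu\ge\mathfrak c>\omega$, $\mu$ is singular, hence a limit cardinal, and by Step 3 no point has character $\mu$. Let $(\theta_n)$ be infinite cardinals strictly increasing to $\mu$. Recursively choose $y_n$ with $\chi(y_n,X)>\theta_n$ and, for $n\ge1$, $\chi(y_n,X)>\chi(y_{n-1},X)$; these points are distinct. Passing to a subsequence by Lemma 16 (the inequalities $\chi(y_n,X)>\theta_n$ persist, because the $k$-th chosen index is at least $k$), we have pairwise disjoint clopen $U_n\ni y_n$.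

Let $z$ be an accumulation point of $\{y_n:n<\omega\}$, with clopen local base $\{b_i:i\in I\}$, $|I|\le\mu$. Write $I=\bigcup_nM_n$ with $M_n$ increasing and $|M_n|\le\theta_n$. We now build a clopen set $W\ni z$ that contains no $b_i$. The family $\{b_i\cap U_n:i\in M_n,\ y_n\in b_i\}$ consists of at most $\theta_n$ neighbourhoods of $y_n$, so it is not a local base at $y_n$. Hence there is a clopen $V_n$ with $y_n\in V_n\subseteq U_n$ and
$$b_i\cap U_n\not\subseteq V_n\quad\text{whenever } i\in M_n\text{ and }y_n\in b_i. \qquad(7)$$
The cozero sets $\bigcup_nV_n$ and $\bigcup_n(U_n\setminus V_n)$ are disjoint, so by (2) there is a clopen $W$ with $W\cap U_n=V_n$ for all $n$. Then $z\in\overline{\{y_n:n<\omega\}}\subseteq W$, so $b_i\subseteq W$ for some $i$; say $i\in M_m$. If $n\ge m$ and $y_n\in b_i$, then $i\in M_n$ and $b_i\cap U_n\subseteq W\cap U_n=V_n$, contradicting (7). So $y_n\notin b_i$ for all $n\ge m$, contradicting that $z$ is an accumulation point.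

**Step 5. SCH.** We show that under SCH, $\mu\ge\mathfrak c$ and $\mathrm{cf}(\mu)>\omega$ imply $\mu^\omega=\mu$ (this is in Jech, *Set Theory*, 3rd ed., Thm 5.22); then $\chi(X)=\chi(X)^\omega$ is an $\omega$-power. SCH says that $\rho^{\mathrm{cf}(\rho)}=\rho^+$ for every singular $\rho$ with $2^{\mathrm{cf}(\rho)}<\rho$. By induction on the infinite cardinal $\rho$ we prove: $\rho^\omega\le\max(\mathfrak c,\rho^+)$, and $\rho^\omega=\rho$ if $\rho>\mathfrak c$ and $\mathrm{cf}(\rho)>\omega$. If $\rho\le\mathfrak c$, then $\rho^\omega\le\mathfrak c^\omega=\mathfrak c$. If $\rho>\mathfrak c$ and $\mathrm{cf}(\rho)=\omega$, then $\rho$ is singular and SCH gives $\rho^\omega=\rho^+$. If $\rho>\mathfrak c$ and $\mathrm{cf}(\rho)>\omega$, every $f:\omega\to\rho$ is bounded, so $\rho^\omega\le\sum_{\alpha<\rho}|\alpha|^\omega\le\rho\cdot\sup_{\rho'<\rho}\max(\mathfrak c,\rho'^+)\le\rho$, where $\rho'$ runs over infinite cardinals. For $\mu=\mathfrak c$ we have $\mathfrak c^\omega=\mathfrak c$, and for $\mu>\mathfrak c$ the induction gives the claim.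

**Step 6. GCH.** If $X$ is an infinite Boolean $F$-space with $\chi=\kappa$, $w=\lambda$, then $\mathrm{cf}(\kappa)>\omega$ by Step 4 and $\kappa\le\lambda\le2^\kappa=\kappa^+$ by Step 2. Conversely let $\mathrm{cf}(\kappa)>\omega$, so $\kappa\ge\omega_1=\mathfrak c$. GCH implies SCH, since $\rho<\rho^{\mathrm{cf}(\rho)}\le2^\rho=\rho^+$ for singular $\rho$; so $\kappa^\omega=\kappa$ by Step 5. For $\lambda=\kappa$ use $Y_\kappa$, and for $\lambda=\kappa^+$ use Theorem 2, where $\lambda=\kappa^+$ is allowed by Section 1. $\square$

## 10. Endpoints that flip: proof of Theorem 4(i)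

Below $2^{\mathfrak c}$ the ultrafilters $q_{x_\alpha}$ in Proposition 14 cannot always be made equal. We build endpoint sequences $e_f$ and ultrafilters $q_f$ such that each $e_f$ is the largest of all sequences modulo its own ultrafilter.

**Proof of Theorem 4(i).** Let $L=2^\nu$ with the lexicographic order.

**Step 1. The ultrafilters.** By Lemma 5 and $\nu\le\mathfrak c$ there is an independent family $\{A_\xi:\xi<\nu\}$ on $\omega$. For $f\in2^\nu$ let $q_f$ be a nonprincipal ultrafilter on $\omega$ with $A_\xi\in q_f$ if and only if $f(\xi)=1$; it exists because the relevant finite Boolean combinations are infinite.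

**Step 2. The endpoints.** Every ordinal below $\nu$ is uniquely of the form $2\cdot\xi$ or $2\cdot\xi+1$ with $\xi<\nu$, and both are below $\nu$ for $\xi<\nu$. Define $e_f:\omega\to2^\nu$ by

- $e_f(n)(2\cdot\xi)=1$ iff $f(\xi)=1$ and $n\in A_\xi$;
- $e_f(n)(2\cdot\xi+1)=1$ iff $f(\xi)=0$ and $n\notin A_\xi$.

Let $f\ne g$ first differ at $\xi$, say $f(\xi)=1$ and $g(\xi)=0$. Then $e_f(n)$ and $e_g(n)$ agree below $2\cdot\xi$. If $n\in A_\xi$, then at $2\cdot\xi$ the values are $1$ for $f$ and $0$ for $g$, so $e_g(n)<e_f(n)$. If $n\notin A_\xi$, then both are $0$ at $2\cdot\xi$, and at $2\cdot\xi+1$ the values are $0$ for $f$ and $1$ for $g$, so $e_f(n)<e_g(n)$. So $\{n:e_g(n)<e_f(n)\}=A_\xi\in q_f$ and $\{n:e_f(n)<e_g(n)\}=\omega\setminus A_\xi\in q_g$. Therefore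
$$\{n:e_g(n)<e_f(n)\}\in q_f\quad\text{for all }f\ne g. \qquad(8)$$

**Step 3. A discrete subspace.** Let $a_f\in A_0$ be the class of $n\mapsto(-\infty,e_f(n))$. For $g_1,\dots,g_k\ne f$ with $k\ge1$, the meet $a_f\wedge\bigwedge_j-a_{g_j}$ is the class of $n\mapsto[\max_je_{g_j}(n),e_f(n))$. By (8) this set is nonempty for all $n$ in a member of $q_f$, hence for infinitely many $n$, and the meet is nonzero. So there is an ultrafilter $x_f\ni a_f$ with $a_g\notin x_f$ for all $g\ne f$. The points $x_f$, $f\in2^\nu$, form a discrete subspace of size $2^\nu$. $\square$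

Let us see how this defeats the construction. Let $\kappa=\kappa^\omega<2^{\mathfrak c}$ and $\nu=\nu(\kappa)$, so $\omega\le\nu\le\mathfrak c$. With $L=2^\nu$ and $D$ the eventually zero sequences we have a $\kappa$-pair with $\lambda=|L|=2^\nu=\lambda^\omega>\kappa$, so all hypotheses of Theorem 1 hold except $\kappa\ge2^{\mathfrak c}$; but $s(X_0(L))\ge2^\nu>\kappa$. In terms of frames: take the frame $\sigma$ with $J_{(n,0)}=L$ for all $n$, and identify $S$ with $\omega$. Since $a_f\wedge-a_g\in x_f$ is the class of $n\mapsto[e_g(n),e_f(n))$, the ultrafilter $q^\sigma_{x_f}$ contains $\{n:e_g(n)<e_f(n)\}$, while $q^\sigma_{x_g}$ contains $\{n:e_f(n)<e_g(n)\}$. So the $q^\sigma_{x_f}$ are pairwise different, and no two of these points may be compared in one preorder $<_q$.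

## 11. A generic linear order: proof of Theorem 4(ii)

If the ultrafilters cannot be made equal, one can try to make the endpoints themselves so well behaved that every comparison holds at all relevant pieces simultaneously. Then it does not matter which ultrafilter is used. Cohen-generic points of $2^{\omega_1}$ do this.

**Proof of Theorem 4(ii).**

**Step 1. The model and the space.** Let $V$ satisfy GCH, and let $P$ be the poset of countable partial functions from $\omega_2\times\omega_1$ to $2$, ordered by reverse inclusion. $P$ is $\sigma$-closed, so it adds no $\omega$-sequences of elements of $V$ and preserves $\omega_1$. By CH and the $\Delta$-system lemma it has the $\omega_2$-chain condition, so it preserves cardinals. It preserves GCH: there are no new reals, so CH holds; and since $|P|=\omega_2^\omega=\omega_2$ and antichains have size $\le\omega_1$, for each $\theta\ge\omega_1$ there are at most $(\omega_2^{\omega_1})^\theta=\omega_2^\theta=2^\theta=\theta^+$ nice names for subsets of $\theta$ (computed in $V$).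

Let $G$ be generic, and let $r_\xi\in2^{\omega_1}$ ($\xi<\omega_2$) be the generic functions. By density they are distinct, and none of them is eventually zero. Work in $V[G]$. Let $D\subseteq2^{\omega_1}$ be the set of eventually zero functions, so $|D|=\omega_1$ by CH, and let $L=D\cup\{r_\xi:\xi<\omega_2\}$ with the lexicographic order. Put $\kappa=\omega_1=\mathfrak c=\kappa^\omega$. If $f<g$ in $L$ first differ at $\delta$, the function that agrees with $g$ on $\delta+1$ and is $0$ afterwards lies in $D$ and in $(f,g]$; so $(L,D)$ is a $\kappa$-pair with $|L|=\omega_2$. Let $X=X_0(L)$.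

By (3), $w(X)=\omega_2^\omega=\omega_2$. By Proposition 13, $\chi(X)\le\omega_1$, and $\chi(X)\ge\mathfrak c=\omega_1$ by Theorem 3. By Step 1 of the proof of Theorem 3, $X$ contains a copy of $\beta\omega$, so $s(X)\ge s(\beta\omega)=\mathfrak c=\omega_1$. It remains to prove $hL(X),hd(X)\le\omega_1$. Suppose not; by Lemma 8 there are $(x_\alpha,[a_\alpha])_{\alpha<\omega_2}$ satisfying (R) or (Lf).

**Step 2. Thin out, without touching the ultrafilters.** As in Step 1 of Proposition 14, choose $\sigma_\alpha$, $\pi_\alpha$, $e^\alpha$. There are at most $\omega_1$ frames and $\mathfrak c=\omega_1$ patterns, so we may assume $\sigma_\alpha=\sigma$ and $\pi_\alpha=\pi$. Let $S=S_\sigma$ and $q_\alpha=q^\sigma_{x_\alpha}$; these may differ. Now consider $e^\alpha\in L^S$. The set of $s$ with $e_s^\alpha\in D$ and the restriction of $e^\alpha$ to it can be chosen in at most $\mathfrak c\cdot\omega_1^\omega=\omega_1$ ways, so assume they are constant. For the other $s$ we have $e_s^\alpha=r_{\xi^\alpha(s)}$ with a unique $\xi^\alpha(s)<\omega_2$. By CH and the $\Delta$-system lemma for $\omega_2$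 countable sets, we may assume that the ranges of the $\xi^\alpha$ form a $\Delta$-system with a root $\rho$. The set of $s$ with $\xi^\alpha(s)\in\rho$ and the values there can be chosen in at most $\mathfrak c\cdot\omega_1^\omega=\omega_1$ ways, so assume they are constant too. Let $S'$ be the set of the remaining $s$. Then

- $e^\alpha_s$ does not depend on $\alpha$ for $s\in S\setminus S'$;
- $e^\alpha_s=r_{\xi^\alpha(s)}$ for $s\in S'$, and the sets $\xi^\alpha[S']$ are pairwise disjoint.

Finally, let $\tau_\alpha$ be such that $\{s:\pi(s)=\tau_\alpha\}\in q_\alpha$; thin out so that $\tau_\alpha=\tau$ is constant, and let $\Pi=\{s:\pi(s)=\tau\}$. Thus $J_\Pi\in x_\alpha$ for all $\alpha$.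

**Step 3. What a single separation $[a_\alpha]\notin x_\beta$ says.** Let $\alpha\ne\beta$ with $[a_\alpha]\notin x_\beta$.

- $\tau\ne\emptyset$, since otherwise $[a_\beta]\wedge J_\Pi=0$ with both in $x_\beta$. And $\tau\ne\{<,\ge\}$, since otherwise $J_\Pi\le[a_\alpha]$ and $[a_\alpha]\in x_\beta$.
- $S'\in q_\beta$. Otherwise $J_{S\setminus S'}\in x_\beta$. On $S\setminus S'$ the pattern and the endpoints are the same for $\alpha$ and $\beta$, so $[a_\alpha]\wedge J_{S\setminus S'}=[a_\beta]\wedge J_{S\setminus S'}\in x_\beta$ and $[a_\alpha]\in x_\beta$, a contradiction.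
- If $\tau=\{<\}$, then $\{s:e^\alpha_s<e^\beta_s\}\in q_\beta$. Otherwise $T=\{s:e^\beta_s\le e_s^\alpha\}\in q_\beta$, and (6) gives $[a_\alpha]\in x_\beta$.
- If $\tau=\{\ge\}$, then $\{s:e^\beta_s<e^\alpha_s\}\in q_\beta$, by the same argument with $T=\{s:e^\alpha_s\le e^\beta_s\}$ and the pieces $J_s^{\ge e^\beta}\subseteq J_s^{\ge e^\alpha}$.

**Step 4. Reduce to comparisons that hold on all of $S'$.** The contradiction will come from the following claim.

**Claim 17.** (A) There are $\alpha<\beta$ with $e^\alpha_s<e^\beta_s$ for all $s\in S'$. (B) There are $\alpha<\beta$ with $e^\beta_s<e^\alpha_s$ for all $s\in S'$.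

Assume the Claim. Let $\tau=\{<\}$. Under (R), for all $\alpha<\beta$ we have $[a_\alpha]\notin x_\beta$, so $q_\beta$ contains $S'$ and $\{s:e^\alpha_s<e_s^\beta\}$; for the pair in (B) these sets are disjoint, a contradiction. Under (Lf), for all $\alpha<\beta$ we have $[a_\beta]\notin x_\alpha$, so $q_\alpha$ contains $S'$ and $\{s:e_s^\beta<e_s^\alpha\}$; the pair in (A) gives a contradiction. Let $\tau=\{\ge\}$. Under (R), for $\alpha<\beta$ the ultrafilter $q_\beta$ contains $S'$ and $\{s:e_s^\beta<e_s^\alpha\}$, contradicting (A). Under (Lf), $q_\alpha$ contains $S'$ and $\{s:e_s^\alpha<e_s^\beta\}$, contradicting (B).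

**Step 5. Prove Claim 17 by genericity.** Only the sequence $\langle\xi^\alpha:\alpha<\omega_2\rangle$ of functions $S'\to\omega_2$ with pairwise disjoint ranges matters. Since $P$ adds no new $\omega$-sequences of elements of $V$, $S'\in V$. Let $\dot\xi$ be a name for the sequence, and let some condition in $G$ force that $\dot\xi$ is such a sequence. It suffices to show that every condition $p$ below it has an extension forcing (A), and one forcing (B): then such extensions are dense below a condition in $G$, so $G$ contains one.

Work in $V$. For each $\alpha<\omega_2$ choose $p_\alpha\le p$ and $\xi_\alpha:S'\to\omega_2$ in $V$ such that $p_\alpha$ forces $\dot\xi^\alpha=\xi_\alpha$; this is possible since $S'$ is countable and no new $\omega$-sequences of ordinals are added. Extending $p_\alpha$, we may assume that its domain is $u_\alpha\times\delta_\alpha$ with $u_\alpha\supseteq\xi_\alpha[S']$ countable and $\delta_\alpha<\omega_1$. By CH we may thin out to $\omega_2$ many $\alpha$ such that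

- $\delta_\alpha=\delta$ is constant and the $u_\alpha$ form a $\Delta$-system with root $u$;
- the restriction of $p_\alpha$ to $u\times\delta$ is constant;
- the map $s\mapsto p_\alpha(\xi_\alpha(s),\cdot)\in2^\delta$, $s\in S'$, is constant in $\alpha$.

Take two such $\alpha<\beta$. The domains of $p_\alpha$ and $p_\beta$ meet in $u\times\delta$, where the two functions agree, so $p_\alpha\cup p_\beta$ is a condition. It forces $\dot\xi^\alpha=\xi_\alpha$ and $\dot\xi^\beta=\xi_\beta$, and it forces these functions to have disjoint ranges; hence $\xi_\alpha[S']\cap\xi_\beta[S']=\emptyset$. No pair $(\zeta,\delta)$ is in the domain of $p_\alpha\cup p_\beta$. Therefore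
$$p_\alpha\cup p_\beta\cup\{((\xi_\alpha(s),\delta),0):s\in S'\}\cup\{((\xi_\beta(s),\delta),1):s\in S'\}$$
is a condition extending $p$. For every $s\in S'$ it forces that $r_{\xi_\alpha(s)}$ and $r_{\xi_\beta(s)}$ agree below $\delta$ (by the third item) and take the values $0$ and $1$ at $\delta$. So it forces $r_{\dot\xi^\alpha(s)}<r_{\dot\xi^\beta(s)}$ for all $s\in S'$, which is (A). Interchanging the values $0$ and $1$ gives a condition that forces (B). This proves Claim 17.

So $hL(X),hd(X)\le\omega_1$, and in $V[G]$
$$\chi(X)=hL(X)=hd(X)=s(X)=\omega_1=\mathfrak c<w(X)=\omega_2 .\qquad\square$$
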